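# Invariants of the additive group are finitely generated, in every characteristic

## 1. The action $(x,y,z)\mapsto(x,\;y+tx,\;z+t^px)$

Let $K$ be an algebraically closed field of characteristic $p>0$. For $t\in K$ let
$$u(t)\cdot(x,y,z)=(x,\;y+tx,\;z+t^px),\qquad (x,y,z)\in V=K^3 .$$
Since $(s+t)^p=s^p+t^p$ in characteristic $p$, we have $u(s)u(t)=u(s+t)$. So the additive group $K$ acts linearly on $V$, by matrices whose entries are polynomials in $t$. Which polynomials $f\in K[x,y,z]$ satisfy $f(u(t)v)=f(v)$ for all $t$ and $v$?

One of them is $x$. Another is
$$w=y^p-x^{p-1}z,$$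
because $(y+tx)^p-x^{p-1}(z+t^px)=y^p+t^px^p-x^{p-1}z-t^px^p=w$. We claim that there is nothing else: the ring of invariants is $K[x,w]$.

First invert $x$. Since $z=(y^p-w)/x^{p-1}$, we have $K[x^{\pm1},y,z]=K[x^{\pm1},w,y]$, and this is also $K[x^{\pm1},w][s]$ with $s=y/x$. The functions $x,w$ are invariant, and $s\mapsto s+t$. An invariant is thus a polynomial $q(s)$ with coefficients in $K[x^{\pm1},w]$ such that $q(s+t)=q(s)$ for all $t\in K$. As $K$ is infinite this is an identity of polynomials in $t$, and setting $s=0$ gives $q(t)=q(0)$, so $q$ is constant. Hence an invariant in $K[x,y,z]$ has the form $h(x,w)/x^k$, with $h$ a polynomial. Cancel powers of $x$, so that either $k=0$ or $x\nmid h$. If $k\ge1$, then $h(x,w)=x^kf$ with $f\in K[x,y,z]$, and setting $x=0$ (so $w$ becomes $y^p$) gives $h(0,y^p)=0$. Hence $h(0,\cdot)=0$ and $x\mid h$, a contradiction. So $k=0$ and the claim is proved.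

Here the invariants form a polynomial ring in two variables. In general such a computation always begins well: inverting one invariant makes the ring easy. The trouble is the last step, going back from $f/x^k$ to genuine polynomials. The condition "no pole along $x=0$" might in principle force infinitely many new generators. So we ask: **if the additive group acts linearly on a finite-dimensional vector space over $K$, is the ring of invariant polynomials always generated by finitely many elements?**

## 2. Rational actions, geometric reductivity, and the theorem

Throughout, $K$ is algebraically closed, of any characteristic until we say otherwise. We write $\mathbb G_a$ for $K$ with addition, as a linear algebraic group.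

**Definition (representation, invariants).** A (rational) representation of a linear algebraic group $H$ is a finite-dimensional $K$-vector space $V$ with a morphism of algebraic groups $H\to \mathrm{GL}(V)$. Then $H$ acts on the ring $K[V]$ of polynomial functions by $(\sigma\cdot f)(v)=f(\sigma^{-1}v)$, and $K[V]^H$ is the subring of fixed elements. Equivalently, $f(\sigma v)=f(v)$ for all $\sigma\in H$, $v\in V$.

**Definition (rational action on an algebra).** An action of $H$ on a $K$-algebra $A$ by $K$-algebra automorphisms is rational if every element of $A$ lies in a finite-dimensional $H$-stable subspace that is a rational representation of $H$. An $H$-stable subspace of a rational $H$-module is again rational. For example, $H$ acts rationally on $K[H]$ by left translation: write $F(h^{-1}g)=\sum_i p_i(h)q_i(g)$, a finite sum, and all translates of $F$ lie in the span of the $q_i$.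

**Definition (geometrically reductive).** $H$ is geometrically reductive if for every representation $W$ and every nonzero fixed vector $w\in W$ there is a homogeneous invariant $f\in K[W]^H$ of positive degree with $f(w)\neq0$.

Two small examples. Let $SL_2$ act on $2\times2$ matrices by conjugation. The identity matrix is fixed, and the invariant $\det$ does not vanish at it. (The trace would not do in characteristic $2$.) By contrast, $\mathbb G_a$ is not geometrically reductive. Let $u(t)(x,y)=(x,y+tx)$ on $K^2$. The argument of Section 1 shows that the invariants in $K[x^{\pm1},y]$ are $K[x^{\pm1}]$, so $K[x,y]^{\mathbb G_a}=K[x]$. The vector $(0,1)$ is fixed, and every invariant of positive degree vanishes at it.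

We use these published facts.

* (i) Reductive groups are geometrically reductive (Haboush, Ann. of Math. 102 (1975); for $SL_2$ in characteristic $p$, Seshadri). If a geometrically reductive group $G$ acts rationally on a finitely generated $K$-algebra $A$, then $A^G$ is finitely generated (Nagata, J. Math. Kyoto Univ. 3 (1964)).
* (ii) The Auslander–Buchsbaum formula: for a nonzero finitely generated module $M$ of finite projective dimension over a noetherian local ring $R$, $\operatorname{pd}M+\operatorname{depth}M=\operatorname{depth}R$.
* (iii) Finitely generated projective $K[a,c]$-modules are free (Seshadri 1958; a case of Quillen–Suslin).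
* (iv) A connected one-dimensional unipotent group over $K$ is isomorphic to $\mathbb G_a$ (Borel, *Linear Algebraic Groups*, Thm. 10.9).
* (v) Noether: the invariants of a finite group acting on a finitely generated algebra are finitely generated.
* (vi) Cartier: affine group schemes of finite type over a field of characteristic $0$ are reduced.

In characteristic $0$, the theorem of Weitzenböck (see also Seshadri) says that $K[V]^{\mathbb G_a}$ is always finitely generated. The answer to our question is that the same holds in characteristic $p$. The precise statement is this.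

**Theorem A.** Let $V$ be a representation of $\mathbb G_a$, $r=\dim V$. There is a rational action of $SL_2$ by $K$-algebra automorphisms on a polynomial ring $A$ in $r+2$ variables such that $K[V]^{\mathbb G_a}\cong A^{SL_2}$. In particular $K[V]^{\mathbb G_a}$ is finitely generated.

The characteristic is arbitrary. Facts (i) and (ii) are all that finite generation needs; (iii) enters only to see that $A$ is a polynomial ring. Sections 4 to 7 prove Theorem A, and Sections 9 and 10 extend it to more general groups.

## 3. Transfer to $SL_2$, and representations that do not extend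

Since $\mathbb G_a$ is not geometrically reductive, we cannot apply (i) to it. The sensible first approach is to place $\mathbb G_a$ inside a group to which (i) applies. Put $G=SL_2$, with coordinate functions
$$g=\begin{pmatrix}a&b\\c&d\end{pmatrix},\quad ad-bc=1,\qquad U=\left\{u(t)=\begin{pmatrix}1&t\\0&1\end{pmatrix}\right\}\cong\mathbb G_a .$$
Right multiplication $g\mapsto gu(t)$ fixes $a$ and $c$ and sends $b\mapsto b+ta$, $d\mapsto d+tc$. Put $S=K[a,c]\subset K[G]$. It is a polynomial ring, because $g\mapsto(a,c)$ maps $G$ onto $K^2\setminus\{0\}$.

**The functions on $G$ invariant under right multiplication by $U$ are exactly $S$.** Where $a\ne0$ we have $d=(1+bc)/a$, so $K[G]_a=K[a^{\pm1},c][b/a]$, and $b/a\mapsto b/a+t$. As in Section 1 the invariants there are $S_a$. Likewise $K[G]_c=K[a,c^{\pm1}][d/c]$ with $d/c\mapsto d/c+t$, and the invariants there are $S_c$. A right $U$-invariant function on $G$ therefore lies in $S_a\cap S_c$, and this is $S$ because $S$ is a UFD in which $a$ and $c$ are non-associate primes.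

**Transfer when $V$ extends.** Suppose the action of $U$ on $V$ is the restriction of a representation of $G$ on $V$. Consider polynomial functions $F$ on $G\times V$ with
$$F(gu,v)=F(g,uv)\qquad(g\in G,\ u\in U,\ v\in V), \tag{1}$$
and let $G$ act on them by $(h\cdot F)(g,v)=F(h^{-1}g,v)$. A $G$-invariant $F$ does not depend on $g$, and then (1) says that it is a $U$-invariant function of $v$. So the $G$-invariants are $K[V]^U$. On the other hand, put $F'(g,v)=F(g,g^{-1}v)$, which uses the action of all of $G$ on $V$. Then
$$F'(gu,v)=F(gu,u^{-1}g^{-1}v)=F(g,g^{-1}v)=F'(g,v),$$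
so $F'\in S\otimes K[V]=K[K^2\oplus V]$, and every element of $S\otimes K[V]$ arises in this way. Moreover $(h\cdot F)'(g,v)=F(h^{-1}g,g^{-1}v)=F'(h^{-1}g,h^{-1}v)$, so $G$ acts on $K[K^2\oplus V]$ in the usual way. The result is the classical isomorphism $K[V]^{\mathbb G_a}\cong K[V\oplus K^2]^{SL_2}$, and finite generation follows from (i).

**In characteristic $0$ every $V$ extends.** Write the representation as $\rho(t)=\sum_i t^iN_i$. Comparing coefficients of $s^it^j$ in $\rho(s+t)=\rho(s)\rho(t)$ gives
$$N_0=1,\qquad N_iN_j=\binom{i+j}{i}N_{i+j}. \tag{2}$$
In characteristic $0$ this gives $N_i=N_1^i/i!$, with $N_1$ nilpotent, so $V$ is a sum of pieces given by Jordan blocks of $N_1$. A block of size $m$ occurs on the binary forms of degree $m-1$ in $e,f$, where $u(t)$ sends $e\mapsto e$, $f\mapsto f+te$. There $N_1=e\,\partial/\partial f$ sends $f^je^{m-1-j}$ to $jf^{j-1}e^{m-j}$, which is a single block. Binary forms are a representation of $SL_2$, so $V$ extends.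

**In characteristic $p$ this is the step that breaks.** From (2), $N_1^p=p!\,N_p=0$ says nothing about $N_p$, which is new data. In Section 1, $N_1$ and $N_p$ are two unrelated elementary matrices. We check that for $p$ odd *the representation of Section 1 does not extend to $SL_2$.*

Suppose that it does. Let $e_1,e_2,e_3$ be the standard basis, so that $u(t)e_1=e_1+te_2+t^pe_3$, and $V^U=\langle e_2,e_3\rangle$. Let $\tau=\mathrm{diag}(s,s^{-1})$. Since $\tau u(t)\tau^{-1}=u(s^2t)$, the torus preserves $V^U$, and it acts on the line $V/V^U$ by some character $s^n$. So $\tau^{-1}e_1=s^{-n}e_1+w_0$ with $w_0\in V^U$. Subtract $e_1$ from $\tau u(t)\tau^{-1}e_1=u(s^2t)e_1$. This yields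
$$s^{-n}\bigl(t\,\tau e_2+t^p\,\tau e_3\bigr)=s^2t\,e_2+s^{2p}t^p\,e_3\quad\text{for all }t,$$
so $\tau e_2=s^{n+2}e_2$ and $\tau e_3=s^{n+2p}e_3$. The weights of $V$ are $n<n+2<n+2p$. The weights of a representation of $SL_2$ are symmetric under negation, because conjugation by $\begin{pmatrix}0&-1\\1&0\end{pmatrix}$ inverts $\tau$. So the middle weight is $0$, and the outer weights $-2$ and $2p-2$ are opposite. This forces $p=2$.

Enlarging $V$ to a representation $W\supset V$ that does extend does not help by itself, because invariants on $V$ need not come from invariants on $W$. In the example $u(t)(x,y)=(x,y+tx)$ on $W=K^2$, the group acts trivially on $V=\{x=0\}$, so $K[V]^{\mathbb G_a}=K[y]$; but $K[W]^{\mathbb G_a}=K[x]$ restricts to the constants.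

## 4. The algebra of equivariant functions on $SL_2\times V$

Look again at the transfer argument. The first half, "$G$-invariant functions satisfying (1) are $K[V]^U$", never used an action of $G$ on $V$. Only the second half did, to untwist (1) and recognize a polynomial ring. So keep the algebra defined by (1), for *any* representation $V$ of $U$, and study it directly. Geometrically, its elements are the functions on the total space of a vector bundle over $G/U=\mathbb A^2\setminus\{0\}$, where $gU$ has coordinates $(a,c)$. The bundle need not be visibly trivial, but the base is a smooth surface minus one point, and there a vector bundle extends across the missing point to a vector bundle on $\mathbb A^2$. The extended bundle replaces the extension of the representation. We carry this out in algebra.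

Let $V$ be a representation of $U\cong\mathbb G_a$, $r=\dim V$, and let $E\subset K[V]$ be the space of linear forms, so $K[V]=\mathrm{Sym}(E)$. Put
$$A=\{F\in K[G\times V]\;:\;F(gu,v)=F(g,uv)\ \text{ for all } g\in G,\ u\in U,\ v\in V\}.$$
This is a $K$-subalgebra of the domain $K[G\times V]=K[G]\otimes K[V]$, and it contains $S$, since $a$ and $c$ do not change under $g\mapsto gu$. It is graded by degree in $v$, $A=\bigoplus_{d\ge0}A_d$: since $U$ acts linearly on $V$, both sides of the condition respect this degree, so the homogeneous components of an element of $A$ lie in $A$. The group $G$ acts by $(h\cdot F)(g,v)=F(h^{-1}g,v)$. This preserves $A$, because $(h\cdot F)(gu,v)=F(h^{-1}gu,v)=F(h^{-1}g,uv)=(h\cdot F)(g,uv)$. It is rational, because $A$ is a $G$-stable subspace of the rational $G$-module $K[G]\otimes K[V]$.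

**Step 1: $A^G\cong K[V]^U$.** This step reduces the problem to the structure of $A$. If $F\in A^G$, then $F(h^{-1}g,v)=F(g,v)$ for all $h$; taking $h=g$ gives $F(g,v)=F(1,v)=:f(v)$. The condition defining $A$ becomes $f(v)=f(uv)$, so $f\in K[V]^U$. Conversely, for $f\in K[V]^U$ the function $F(g,v)=f(v)$ satisfies the condition and is $G$-invariant. These maps are mutually inverse ring homomorphisms.

By (i) it now suffices to show that $A$ is a finitely generated $K$-algebra. This is not automatic: $A$ is itself a ring of $U$-invariants in $K[G\times V]$. We will show that $A$ is generated by $S$ and $A_1$, and that $A_1$ is a finitely generated $S$-module.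

## 5. Two charts on $SL_2$ and the gluing formula

**Step 2: the structure of $A$ away from the origin of the $(a,c)$-plane.** The purpose is to see that inverting $a$, or inverting $c$, makes $A$ trivial, and that $A$ is recovered from these two localizations.

For $a\neq0$ let $s_1(a,c)=\begin{pmatrix}a&0\\c&a^{-1}\end{pmatrix}$. Then
$$s_1(a,c)u(t)=\begin{pmatrix}a&at\\c&ct+a^{-1}\end{pmatrix},$$
and $(a,c,t)\mapsto s_1(a,c)u(t)$ is an isomorphism of $\{(a,c):a\ne0\}\times U$ onto $\{g\in G:a\ne0\}$. Its inverse is given by $t=b/a$: from $ad-bc=1$ we get $d=(1+bc)/a=ct+a^{-1}$, as required.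

The localization $A_a$ is the set of all $F\in K[G\times V]_a$ that satisfy the equivariance condition where $a\neq0$. Indeed, elements of $A_a$ clearly satisfy it, as $a$ is unchanged by $g\mapsto gu$. Conversely, if $F$ satisfies it and $a^NF\in K[G\times V]$, then $a^NF$ satisfies it on the dense open set $a\ne0$, hence everywhere, so $a^NF\in A$. Such an $F$ is determined by the function $f_1(a,c,v)=F(s_1(a,c),v)$ in $S_a\otimes K[V]$, since
$$F(s_1(a,c)u(t),v)=f_1(a,c,u(t)v). \tag{3}$$
Every $f_1\in S_a\otimes K[V]$ occurs. Define $F$ by (3), a regular function on $\{a\neq0\}\times V$. Then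
$$F(s_1u(t)u(t'),v)=f_1(a,c,u(t+t')v)=F(s_1u(t),u(t')v),$$
so $F$ is equivariant. Hence $F\mapsto f_1$ is an isomorphism
$$A_a\cong S_a\otimes K[V]\quad\text{of graded } S_a\text{-algebras.} \tag{4}$$

For $c\ne0$ use $s_2(a,c)=\begin{pmatrix}a&-c^{-1}\\c&0\end{pmatrix}$, of determinant $1$, with $s_2(a,c)u(t)=\begin{pmatrix}a&at-c^{-1}\\c&ct\end{pmatrix}$ and inverse given by $t=d/c$ (then $b=(ad-1)/c=at-c^{-1}$). The same argument gives
$$A_c\cong S_c\otimes K[V]\quad\text{of graded } S_c\text{-algebras.} \tag{5}$$

Finally, for every $d$,
$$A_d=(A_d)_a\cap(A_d)_c\quad\text{inside }(A_d)_{ac}. \tag{6}$$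
The inclusion $\subset$ is clear. Let $F$ be in the right-hand side; choose $N$ with $a^NF,\,c^NF\in A_d\subset K[G\times V]$. Expanding $1=(ad-bc)^{2N}$, every term is divisible by $a^N$ or by $c^N$, so $1=\alpha a^N+\gamma c^N$ with $\alpha,\gamma\in K[G]$. Hence $F=\alpha\,(a^NF)+\gamma\,(c^NF)\in K[G\times V]$. Since $a^NF$ is equivariant and homogeneous of degree $d$ in $v$, and $a$ is a right $U$-invariant nonzero element of a domain, $F$ has the same two properties. So $F\in A_d$.

The proof of (6) is where $ad-bc=1$ enters: $a$ and $c$ generate the unit ideal in $K[G]$, although not in $S$.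

## 6. The linear equivariant functions form a projective module

**Step 3: $M:=A_1$ is a finitely generated projective $S$-module of rank $r$.** This is the extension of the bundle across the origin, and the heart of the proof. By (4) and (5) in degree $1$, $M_a\cong S_a\otimes E$ and $M_c\cong S_c\otimes E$ are free of rank $r$.

**Step 3a: finite generation.** We must bound the poles that can occur. Choose an $S_a$-basis of $M_a$, and multiply it by a power of $a$ to get a basis $e_1,\dots,e_r\in M$. In the same way choose $f_1,\dots,f_r\in M$ that form an $S_c$-basis of $M_c$. Each $f_j$ lies in $M\subset M_a=\bigoplus_i S_ae_i$, so there is an $n$ with $f_j\in a^{-n}\bigoplus_i Se_i$ for all $j$. Therefore $M_c=\bigoplus_j S_cf_j\subset a^{-n}\bigoplus_i S_ce_i$ inside $M_{ac}=\bigoplus_i S_{ac}e_i$. By (6) in degree $1$,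
$$M=M_a\cap M_c\subset\bigoplus_i\bigl(S_a\cap a^{-n}S_c\bigr)e_i .$$
Since $a^nS_a=S_a$, we have $S_a\cap a^{-n}S_c=a^{-n}(S_a\cap S_c)=a^{-n}S$. So $M$ is contained in the finitely generated $S$-module $a^{-n}\bigoplus_iSe_i$. As $S$ is noetherian, $M$ is finitely generated.

**Step 3b: $(a,c)$ is a regular sequence on $M$.** This is what will control $M$ at the origin. Since $M\subset K[G\times V]$, a domain, $a$ is a non-zero-divisor on $M$. We show that $c$ is a non-zero-divisor on $M/aM$. Let $cm=am'$ with $m,m'\in M$. Then
$$\frac ma=\frac{m'}c\in M_a\cap M_c=M$$
by (6), so $m\in aM$.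

**Step 3c: $M$ is locally free.** A finitely generated module over the noetherian ring $S$ that is free at every maximal ideal is projective, so we check maximal ideals. The only maximal ideal of $S$ that contains both $a$ and $c$ is $\mathfrak m=(a,c)$. At every other one, $a$ or $c$ becomes invertible, so the localization of $M$ is a localization of $M_a$ or of $M_c$, and is free of rank $r$.

It remains to treat $R=S_{\mathfrak m}$ and $M_{\mathfrak m}$. If $r=0$, then $M=0$. Let $r\ge1$. Then $M_{\mathfrak m}\neq0$, because $M$ is torsion-free over $S$ and $M_a\ne0$. The elements $a,c\in\mathfrak m$ form a regular sequence on $M_{\mathfrak m}$, because localization is exact (and $M_{\mathfrak m}\ne \mathfrak mM_{\mathfrak m}$ by Nakayama). So $M_{\mathfrak m}$ has depth $2$ over the two-dimensional regular local ring $R$, and the Auslander–Buchsbaum formula (ii) gives $\operatorname{pd}M_{\mathfrak m}=2-2=0$. So $M_{\mathfrak m}$ is free, of rank $r$, since its localization at the zero ideal has dimension $r$.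

This instance of (ii) can also be done by hand. Let $q$ be the minimal number of generators of $M_{\mathfrak m}$ and
$$0\to L\to R^q\to M_{\mathfrak m}\to0$$
the corresponding exact sequence. The sequence $0\to L/aL\to(R/aR)^q\to M_{\mathfrak m}/aM_{\mathfrak m}\to0$ is still exact on the left: if $\ell\in L$ equals $a\xi$ with $\xi\in R^q$, then $a$ kills the image of $\xi$ in $M_{\mathfrak m}$, so that image is $0$ and $\xi\in L$. Now $R/aR=K[c]_{(c)}$ is a discrete valuation ring with uniformizer $c$, and $c$ is a non-zero-divisor on $M_{\mathfrak m}/aM_{\mathfrak m}$. So this module is finitely generated and torsion-free, hence free, and its rank is $\dim_K M_{\mathfrak m}/\mathfrak mM_{\mathfrak m}=q$. A surjection between free modules of the same finite rank is an isomorphism, so $L/aL=0$, and $L=0$ by Nakayama ($L$ is finitely generated). Thus $M_{\mathfrak m}\cong R^q$.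

## 7. $A$ is a symmetric algebra; end of the proof of Theorem A

**Step 4: $A\cong\mathrm{Sym}_S(M)$.** So far we control only the degree-one part $M$; this step shows that it determines the whole of $A$. The inclusion $M=A_1\subset A$ induces a homomorphism of graded $S$-algebras $\theta:\mathrm{Sym}_S(M)\to A$.

After inverting $a$, it is an isomorphism. Indeed $\mathrm{Sym}_S(M)_a=\mathrm{Sym}_{S_a}(M_a)$, and under (4) the map $\theta_a$ becomes the natural map
$$\mathrm{Sym}_{S_a}(S_a\otimes E)=S_a\otimes\mathrm{Sym}(E)\to S_a\otimes K[V],$$
which is an isomorphism because $K[V]=\mathrm{Sym}(E)$. By (5), $\theta_c$ is an isomorphism in the same way, and $\theta_{ac}$ is a localization of $\theta_a$.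

Now fix $d$ and put $P=\mathrm{Sym}^d_S(M)$. It is projective. Indeed, if $M\oplus M'$ is free of finite rank, then $\mathrm{Sym}^d(M\oplus M')=\bigoplus_i\mathrm{Sym}^i(M)\otimes_S\mathrm{Sym}^{d-i}(M')$ is free and has $P$ as a direct summand. So $P$ is flat. The sequence
$$0\to S\to S_a\oplus S_c\to S_{ac},\qquad (f,g)\mapsto f-g\ \text{ on the right,}$$
is exact, because $S_a\cap S_c=S$. Tensoring with $P$ gives the first row of the pair
$$0\to P\to P_a\oplus P_c\to P_{ac},\qquad\quad 0\to A_d\to (A_d)_a\oplus(A_d)_c\to(A_d)_{ac},$$
and the second row is exact by (6). The maps induced by $\theta$ go from the first row to the second, commute with the arrows, and are isomorphisms on the second and third terms. Hence they induce an isomorphism of the kernels, $P\cong A_d$. As $d$ was arbitrary, $\theta$ is an isomorphism.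

**Step 5: conclusion.** We assemble the pieces. By Steps 3 and 4, $A$ is generated over $K$ by $a,c$ and finitely many generators of the $S$-module $M$. So $A$ is a finitely generated $K$-algebra. By (iii), $M$ is free of rank $r$, so $A\cong\mathrm{Sym}_S(S^r)$ is a polynomial ring in $r$ variables over $S=K[a,c]$, that is, in $r+2$ variables over $K$. The group $SL_2$ acts rationally on $A$ by $K$-algebra automorphisms and is geometrically reductive, so $A^{SL_2}$ is finitely generated by (i). By Step 1, $A^{SL_2}\cong K[V]^{\mathbb G_a}$. This proves Theorem A. $\blacksquare$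

In particular the answer to the question of Section 1 is yes: for every representation $V$ of $\mathbb G_a$ in characteristic $p>0$, the ring $K[V]^{\mathbb G_a}$ is finitely generated.

## 8. The polynomial ring $A$ for the action with $t$ and $t^p$

Let us find $M$ and $A$ for the representation of Section 1, which for $p$ odd does not extend to $SL_2$. An element of $M$ is a function $\varphi_xx+\varphi_yy+\varphi_zz$ with $\varphi_x,\varphi_y,\varphi_z\in K[G]$. The condition that defines $A$ says, on comparing coefficients, that $\varphi_y,\varphi_z$ are unchanged by $g\mapsto gu(t)$, while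
$$\varphi_x(gu(t))=\varphi_x(g)+t\varphi_y(g)+t^p\varphi_z(g). \tag{7}$$
Since $b^p\mapsto b^p+t^pa^p$ and $d^p\mapsto d^p+t^pc^p$, two elements of $M$ are
$$F_1=b^px+a^pz,\qquad F_2=d^px+c^pz .$$
For a third, put
$$F_3=y-(ac)^{p-1}z-\varphi x,\qquad \varphi=bd\,\bigl(1+ad+(ad)^2+\dots+(ad)^{p-2}\bigr).$$
To check (7), note that in characteristic $p$ we have $(X-1)^{p-1}=1+X+\dots+X^{p-1}$, because $(X-1)^p=X^p-1$. With $X=ad$ and $X-1=bc$ this gives $a\varphi=b\bigl((bc)^{p-1}-1\bigr)$, so
$$\varphi=-\frac ba+(ac)^{p-1}\Bigl(\frac ba\Bigr)^p .$$
As $b/a\mapsto b/a+t$, we get $\varphi\mapsto\varphi-t+t^p(ac)^{p-1}$, and this is (7) for $F_3$.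

*$F_1,F_2,F_3$ is an $S$-basis of $M$.* At $s_1(a,c)$, where $b=0$ and $d=a^{-1}$, the three functions become
$$a^pz,\qquad a^{-p}x+c^pz,\qquad y-(ac)^{p-1}z .$$
Their coefficient matrix with respect to $x,y,z$ has determinant $\pm1$, so by (4) they form an $S_a$-basis of $M_a$. At $s_2(a,c)$, where $b=-c^{-1}$ and $d=0$, they become
$$-c^{-p}x+a^pz,\qquad c^pz,\qquad y-(ac)^{p-1}z ,$$
again with determinant $\pm1$, so by (5) they form an $S_c$-basis of $M_c$. By (6), $M=M_a\cap M_c=\bigoplus_i(S_a\cap S_c)F_i=\bigoplus_iSF_i$.

So $A=K[a,c,F_1,F_2,F_3]$ is a polynomial ring in five variables. The invariant $x$ appears in it as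
$$a^pF_2-c^pF_1=(ad-bc)^px=x .$$
The action of $SL_2$ on these generators is not linear in general. For $p=3$ take $h^{-1}=\begin{pmatrix}1&\beta\\0&1\end{pmatrix}$, so that $h$ replaces $a,b$ by $a+\beta c,\,b+\beta d$ and fixes $c,d$. The coefficient $(ac)^2$ changes by $2\beta ac^3+\beta^2c^4=(2\beta a+\beta^2c)\,c^3$. The function $\varphi=bd(1+ad)$ changes by
$$\beta bcd^2+\beta d^2(1+ad+\beta cd)=\beta d^2(bc+1+ad)+\beta^2cd^3=(2\beta a+\beta^2c)\,d^3,$$
since $bc+1=ad$. Therefore
$$h\cdot F_3=F_3-(2\beta a+\beta^2c)F_2 ,$$
whose second term has degree two in the five variables.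

## 9. Groups whose unipotent radical has dimension at most one

**Definition (unipotent radical).** For a linear algebraic group $H$ over $K$, $R_u(H)$ is the largest connected normal unipotent subgroup. A connected group is reductive if its unipotent radical is trivial. For example, the group of invertible upper triangular $2\times2$ matrices has unipotent radical $U$, of dimension one.

**Theorem B.** Let $H$ be a linear algebraic group over $K$, not necessarily connected, with $\dim R_u(H)\le 1$. Then $K[V]^H$ is finitely generated for every rational representation $V$ of $H$. Moreover, for every finite-dimensional rational $H$-module $N$, the module of covariants $(K[V]\otimes N)^H$ is a finitely generated $K[V]^H$-module.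

**Step 1: invariants.** The plan is to take invariants in three stages: under $R=R_u(H)$, under $H^\circ/R$, and under the finite group $H/H^\circ$. If $R$ is trivial, put $B=K[V]$. Otherwise $R$ is connected unipotent of dimension one, so $R\cong\mathbb G_a$ by (iv), and $B=K[V]^R$ is finitely generated by Theorem A. As $R$ is normal in $H$, $B$ is $H$-stable; it is a union of finite-dimensional rational $H$-submodules on which $R$ acts trivially, so $H/R$ acts rationally on $B$. Now $R\subset H^\circ$ and $R=R_u(H^\circ)$, and the connected group $H^\circ/R$ is reductive. Indeed, the preimage in $H^\circ$ of a connected normal unipotent subgroup of $H^\circ/R$ is connected, normal and unipotent, hence equal to $R$. By (i), $B^{H^\circ/R}=K[V]^{H^\circ}$ is finitely generated. The finite group $H/H^\circ$ acts on it, and $K[V]^H=(K[V]^{H^\circ})^{H/H^\circ}$ is finitely generated by (v).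

**Step 2: covariants.** The aim is to find the module of covariants inside a ring of invariants. Apply Step 1 to the representation $V\oplus N^*$. Linear functions on $N^*$ form the $H$-module $N$: the function $\xi\mapsto\xi(\nu)$ is carried by $h$ to $\xi\mapsto(h^{-1}\xi)(\nu)=\xi(h\nu)$. So
$$K[V\oplus N^*]=\bigoplus_{j\ge0}K[V]\otimes S^j(N)$$
is graded by $j$ with $H$-stable pieces. Hence $K[V\oplus N^*]^H$ is a finitely generated algebra, graded by $j$, whose part of degree $0$ is $K[V]^H$ and whose part of degree $1$ is $(K[V]\otimes N)^H$. Take finitely many homogeneous generators. A monomial in them of degree $1$ contains exactly one generator of degree $1$, all its other factors having degree $0$. So the generators of degree $1$ generate $(K[V]\otimes N)^H$ as a module over $K[V]^H$. $\blacksquare$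

The hypothesis on $R_u(H)$ cannot simply be dropped: Nagata's counterexamples to Hilbert's 14th problem (Amer. J. Math. 81 (1959)) are linear actions of vector groups $\mathbb G_a^m$ over suitable fields. What happens when $\dim R_u(H)=2$ is not determined here.

## 10. Arbitrary base fields and non-reduced group schemes

Let $k$ be a field and $H$ an affine group scheme of finite type over $k$. A finite-dimensional $H$-module $V$ gives a coaction $\Delta:k[V]\to k[V]\otimes k[H]$, a homomorphism of $k$-algebras; informally $\Delta(f)$ is the function $(v,h)\mapsto f(hv)$. Here $k[V]$ is the symmetric algebra of the dual of $V$, and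
$$k[V]^H=\{f\in k[V]:\Delta(f)=f\otimes1\}.$$
If $k$ is algebraically closed and $H$ is reduced, this agrees with the earlier definition, since an element of $k[V]\otimes k[H]$ is then determined by its values at points of $H$.

For a non-reduced example, let $\operatorname{char}K=p$ and $\alpha_p=\operatorname{Spec}K[t]/(t^p)$ with the addition law of $\mathbb G_a$. It has only one point, yet it has invariants to speak of. Let it act on $K^2$ by $\Delta(x)=x\otimes1$, $\Delta(y)=y\otimes1+x\otimes t$. The coefficient of $t$ in $\Delta(f)$ is $x\,\partial f/\partial y$, so an invariant $f$ has $\partial f/\partial y=0$, that is, $f\in K[x,y^p]$. Conversely $x$ is invariant, and $\Delta(y^p)=y^p\otimes1+x^p\otimes t^p=y^p\otimes1$. So the invariants are $K[x,y^p]$. They lie between $K[x^p,y^p]$ and $K[x,y]$, and the proof below uses a sandwich of this kind.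

**Theorem C.** Let $k$ be any field and $H$ an affine group scheme of finite type over $k$, possibly non-reduced, such that the unipotent radical of $(H_{\bar k})_{\rm red}$ has dimension $\le 1$. Then $k[V]^H$ is finitely generated for every finite-dimensional $H$-module $V$.

**Step 1: reduction to $k=\bar k$.** This step removes the arithmetic of $k$. The space $k[V]^H$ is the kernel of the $k$-linear map $f\mapsto\Delta(f)-f\otimes1$, and taking kernels commutes with the flat base change $k\to\bar k$. Hence $k[V]^H\otimes_k\bar k=\bar k[V]^{H_{\bar k}}$. Write $B_0=k[V]^H$ and suppose that $B_0\otimes\bar k$ is finitely generated over $\bar k$. Each of its generators is a $\bar k$-combination of finitely many elements of $B_0$, so finitely many elements of $B_0$ generate $B_0\otimes\bar k$. Let $B_0'\subset B_0$ be the $k$-subalgebra that they generate. Then $B_0'\otimes\bar k=B_0\otimes\bar k$, so $(B_0/B_0')\otimes\bar k=0$ and $B_0'=B_0$.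

**Step 2: $k=K$ algebraically closed of characteristic $0$.** Here there is nothing new: $H$ is reduced by (vi), and Theorem B applies.

**Step 3: $k=K$ algebraically closed of characteristic $p>0$.** The idea is to pass from $H_{\rm red}$ to $H$ by taking $p^n$-th powers. Let $\mathfrak n$ be the nilradical of $K[H]$. Since $K$ is perfect, $K[H]/\mathfrak n\otimes K[H]/\mathfrak n$ is reduced, so the comultiplication passes to $K[H]/\mathfrak n$, and $\mathfrak n$ defines a closed subgroup $H_{\rm red}\subset H$. By Theorem B, $B=K[V]^{H_{\rm red}}$ is finitely generated, and $K[V]^H\subset B$.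

The coaction of $H_{\rm red}$ is $\Delta$ followed by $K[V]\otimes K[H]\to K[V]\otimes K[H]/\mathfrak n$, a map with kernel $K[V]\otimes\mathfrak n$. So $f\in B$ means exactly that $\Delta(f)-f\otimes1\in K[V]\otimes\mathfrak n$. The ideal $\mathfrak n$ is finitely generated, hence nilpotent; choose $n$ with $x^{p^n}=0$ for all $x\in\mathfrak n$. For $g_i\in K[V]$ and $x_i\in\mathfrak n$ we have
$$\Bigl(\sum_i g_i\otimes x_i\Bigr)^{p^n}=\sum_i g_i^{p^n}\otimes x_i^{p^n}=0 .$$
Hence, for $f\in B$, since $\Delta$ is a ring homomorphism,
$$\Delta(f^{p^n})-f^{p^n}\otimes1=\bigl(\Delta(f)-f\otimes1\bigr)^{p^n}=0,$$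
that is, $f^{p^n}\in K[V]^H$. With $C=\{f^{p^n}:f\in B\}$ we obtain
$$C\subset K[V]^H\subset B .$$
As $K$ is perfect, every scalar is a $p^n$-th power. So $C$ is a $K$-subalgebra, generated by the $p^n$-th powers of finitely many generators of $B$; in particular $C$ is noetherian. Each $f\in B$ is a root of the monic polynomial $T^{p^n}-f^{p^n}$ over $C$, so $B$ is integral over $C$. As $B$ is also a finitely generated algebra over $C$, it is a finite $C$-module. Its $C$-submodule $K[V]^H$ is therefore a finite $C$-module. The generators of this module, together with the generators of the algebra $C$, generate $K[V]^H$ as a $K$-algebra. $\blacksquare$
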